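\title{A strong minimal pair in the $\Sigma^0_2$ enumeration degrees}

\begin{abstract}
Nonzero enumeration degrees $\mathbf a,\mathbf b$ form a strong minimal pair if $\mathbf a\wedge\mathbf b=\mathbf 0$ and $\mathbf x\vee\mathbf b=\mathbf a\vee\mathbf b$ for every nonzero $\mathbf x\le\mathbf a$. We construct a strong minimal pair with both sides below $\mathbf 0'$: the left side is the degree of a $\Sigma^0_2$ set, and the right side is the total degree of a $\Delta^0_2$ set. We also prove two limitations. If $\mathbf a\le\mathbf 0'$, then $\mathbf b$ is not low, and the left side of a strong minimal pair bounds no nonzero degree of a $\Delta^0_2$ set.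
\end{abstract}

\section{Introduction}\label{sec:intro}

An \emph{enumeration operator} is a computably enumerable (c.e.) set $\Theta$ of pairs $(y,u)$, called \emph{axioms}, where $y\in\omega$ and $u$ is a finite subset of $\omega$ given by its canonical code. It acts on subsets of $\omega$ by
\[
\Theta(Z)=\{y:\ (y,u)\in\Theta \text{ for some } u\subseteq Z\}.
\]
A set $X$ is \emph{enumeration reducible} to $Z$, written $X\le_e Z$, if $X=\Theta(Z)$ for some enumeration operator $\Theta$. Thus $X$ can be listed effectively from any listing of $Z$, and only positive information about $Z$ is used. The induced degree structure $\mathcal D_e$ is an upper semilattice. Its least element $\mathbf 0$ is the degree of the c.e.\ sets, and the join of $\deg_e(X)$ and $\deg_e(Z)$ is the degree of $X\oplus Z=\{2x:x\in X\}\cup\{2z+1:z\in Z\}$. The degree $\mathbf 0'$ is the degree of $\overline{\emptyset'}$, the complement of the halting problem. The degrees below $\mathbf 0'$ are exactly the degrees of $\Sigma^0_2$ sets; they form the substructure $\mathcal D_e(\le\mathbf 0')$.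

\begin{definition}\label{def:smp}
Degrees $\mathbf a,\mathbf b>\mathbf 0$ form a \emph{minimal pair} if $\mathbf 0$ is the only degree below both of them. They form a \emph{strong minimal pair} if, in addition, $\mathbf x\vee\mathbf b=\mathbf a\vee\mathbf b$ whenever $\mathbf 0<\mathbf x\le\mathbf a$. We call $\mathbf a$ the \emph{left side} and $\mathbf b$ the \emph{right side}. A pair of sets is a strong minimal pair if the pair of their degrees is one.
\end{definition}

The map $\mathbf x\mapsto\mathbf x\vee\mathbf b$ sends the interval $[\mathbf 0,\mathbf a]$ into $[\mathbf b,\mathbf a\vee\mathbf b]$. In a strong minimal pair it takes only two values: $\mathbf 0$ goes to $\mathbf b$, and every other degree goes to $\mathbf a\vee\mathbf b>\mathbf b$. If $\mathbf b=\mathbf 0$ were allowed, this would say that $\mathbf a$ is a minimal nonzero degree. So the left side of a strong minimal pair looks like a minimal degree to an observer who knows $\mathbf b$: any nontrivial piece of information in $\mathbf a$, added to $\mathbf b$, recovers all of $\mathbf a$.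

It is known that strong minimal pairs exist in $\mathcal D_e$, that there is a strong minimal pair $A,B$ with $A\in\Pi^0_2$ and $B$ of degree $\mathbf 0'$, and that there is one with $A\in\Sigma^0_2$ and $B\in\Pi^0_2$. So each side separately can be below $\mathbf 0'$. The following question is posed as open in \cite{source}.

\medskip
\noindent\textbf{Question.} Is there a strong minimal pair $\mathbf a,\mathbf b$ with $\mathbf a\le\mathbf 0'$ and $\mathbf b\le\mathbf 0'$?
\medskip

Definition~\ref{def:smp} quantifies only over degrees below $\mathbf a$, so for $\mathbf a,\mathbf b\le\mathbf 0'$ it has the same meaning in $\mathcal D_e$ and in $\mathcal D_e(\le\mathbf 0')$.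

There are reasons to guess that the answer is no. Sets below $\mathbf 0'$ have computable approximations, and approximations are the tool with which one builds a degree $\mathbf x\le\mathbf a$ that refutes strong minimality. The simplest candidates are refuted in this way. The right side cannot be $\mathbf 0'$, because $\mathbf a\le\mathbf b$ is impossible in a minimal pair. It cannot be low, that is, have the same enumeration jump as $\mathbf 0$ (Theorem~\ref{thm:low}). The left side cannot be, or even bound, a nonzero degree of a $\Delta^0_2$ set (Theorem~\ref{thm:delta}). Nevertheless the answer is yes.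

\begin{theorem}\label{thm:main}
There are a $\Sigma^0_2$ set $A$ and a $\Delta^0_2$ set $B$ such that $\mathbf a=\deg_e(A)$ and $\mathbf b=\deg_e(B\oplus\overline B)$ form a strong minimal pair. In particular $\mathbf 0<\mathbf a,\mathbf b\le\mathbf 0'$, and $\mathbf b$ is total.
\end{theorem}

\begin{theorem}\label{thm:low}
If $\mathbf a\le\mathbf 0'$, $\mathbf b'=\mathbf 0'$ and $\mathbf a\not\le\mathbf b$, then there is $\mathbf x$ with $\mathbf 0<\mathbf x\le\mathbf a$ and $\mathbf a\not\le\mathbf x\vee\mathbf b$. So no strong minimal pair with $\mathbf a\le\mathbf 0'$ has a low right side.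
\end{theorem}

\begin{theorem}\label{thm:delta}
If $\mathbf a,\mathbf b$ is a strong minimal pair in $\mathcal D_e$, then there is no $\Delta^0_2$ set $C$ with $\mathbf 0<\deg_e(C)\le\mathbf a$.
\end{theorem}

For $\mathbf b=\mathbf 0$, Theorem~\ref{thm:low} says that no degree below $\mathbf 0'$ is minimal. Theorems~\ref{thm:low} and~\ref{thm:delta} also locate the pair of Theorem~\ref{thm:main}: the set $A$ cannot be taken $\Delta^0_2$, and $\mathbf b$ is neither low nor equal to $\mathbf 0'$.

The proof of Theorem~\ref{thm:main} occupies Sections~\ref{sec:idea}--\ref{sec:verification} and does not use the other two theorems, which are proved in Sections~\ref{sec:low} and~\ref{sec:delta}.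

\section{Background and a criterion}\label{sec:background}

Fix effective lists $\Theta_0,\Theta_1,\dots$ of all enumeration operators and $W_0,W_1,\dots$ of all c.e.\ sets; $\Theta_{e,s}$ and $W_{e,s}$ are the finite parts enumerated in $s$ steps. We identify sets with their characteristic functions and write $X=^*Y$ if $X$ and $Y$ differ in finitely many elements.

\subsection*{Operators} Operators are \emph{monotone}: $Z\subseteq Z'$ implies $\Theta(Z)\subseteq\Theta(Z')$. They have \emph{finite use}: if $y\in\Theta(Z)$, then $y\in\Theta(Z\cap[0,\ell))$ for some $\ell$. Every finite set is uniquely of the form $E\oplus D$, so an axiom applied to a join is written $(n,E\oplus D)$. If $X=^*Y$ then $X\equiv_eY$, and if $X$ is c.e.\ then $X\oplus B\equiv_eB$.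

\subsection*{Total degrees} A degree is \emph{total} if it contains a set of the form $B\oplus\overline B$. For a string $\rho\in2^{<\omega}$ let
\[
\mathrm{gr}(\rho)=\{2z:\rho(z)=1\}\cup\{2z+1:\rho(z)=0\},
\]
so that $B\oplus\overline B$ is the increasing union of the sets $\mathrm{gr}(\rho)$ over the initial segments $\rho$ of $B$. We have $X\le_eB\oplus\overline B$ if and only if $X$ is c.e.\ in $B$: the oracle $B$ decides which axioms apply, and conversely a halting computation asks finitely many questions about $B$. Since $\overline{\emptyset'}\equiv_e\emptyset'\oplus\overline{\emptyset'}$, the sets $X\le_e\overline{\emptyset'}$ are the sets c.e.\ in $\emptyset'$, and by Post's theorem these are the $\Sigma^0_2$ sets.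

\subsection*{Approximations} A set $B$ is $\Delta^0_2$ if and only if it is computable in $\emptyset'$, and if and only if there are uniformly computable sets $B_s$ with $B(n)=\lim_sB_s(n)$ for all $n$ (the limit lemma). For a $\Sigma^0_2$ set $A$ there are uniformly computable sets $C_s$ such that $n\in A$ if and only if $n\in C_s$ for almost all $s$. Indeed, let $A=\{n:\exists u\,\forall v\,R(n,u,v)\}$ with $R$ computable, let $u(n,s)$ be the least $u$ such that $u=s$ or $R(n,u,v)$ holds for all $v\le s$, and put $n\in C_s$ if $u(n,s)=u(n,s+1)$. The function $u(n,\cdot)$ is nondecreasing, and it is bounded exactly when $n\in A$.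

\subsection*{The jump} Let $K_B=\{h:h\in\Theta_h(B)\}$. Then $K_B\le_eB$, and every set $\Gamma(B)$ is many-one reducible to $K_B$, uniformly in an index of the operator $\Gamma$: if $h$ is an index of $\{(x,u):x\in\omega,\ (n,u)\in\Gamma\}$, then $n\in\Gamma(B)$ if and only if $h\in K_B$. Hence the degree of $K_B\oplus\overline{K_B}$ depends only on $\mathbf b=\deg_e(B)$. It is the \emph{jump} $\mathbf b'$. Since $K_\emptyset\equiv_m\emptyset'$, the jump of $\mathbf 0$ is the degree $\mathbf 0'$ defined above. A degree $\mathbf b$ is \emph{low} if $\mathbf b'=\mathbf 0'$.

\subsection*{A criterion} We use Definition~\ref{def:smp} in the following form, in which the minimal pair condition reduces to a single inequality.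

\begin{lemma}\label{lem:criterion}
Degrees $\mathbf a,\mathbf b$ form a strong minimal pair if and only if
\begin{itemize}
\item[(i)] $\mathbf b>\mathbf 0$,
\item[(ii)] $\mathbf a\not\le\mathbf b$, and
\item[(iii)] $\mathbf a\le\mathbf x\vee\mathbf b$ whenever $\mathbf 0<\mathbf x\le\mathbf a$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $\mathbf a,\mathbf b$ be a strong minimal pair. Then (i) holds by definition, (ii) holds because otherwise $\mathbf a$ is a nonzero degree below both sides, and (iii) holds because $\mathbf x\vee\mathbf b=\mathbf a\vee\mathbf b\ge\mathbf a$. Conversely, assume (i)--(iii). By (ii), $\mathbf a>\mathbf 0$. Let $\mathbf 0<\mathbf x\le\mathbf a$. Then $\mathbf x\vee\mathbf b\le\mathbf a\vee\mathbf b\le\mathbf x\vee\mathbf b$ by (iii). If also $\mathbf x\le\mathbf b$, then $\mathbf a\le\mathbf x\vee\mathbf b=\mathbf b$, contrary to (ii).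
\end{proof}

One strong minimal pair yields others: the left side can be decreased, and the right side can be increased as long as it does not reach $\mathbf a$.

\begin{proposition}\label{prop:monotone}
If $\mathbf a,\mathbf b$ is a strong minimal pair, $\mathbf 0<\mathbf a_0\le\mathbf a$, $\mathbf b\le\mathbf c$ and $\mathbf a\not\le\mathbf c$, then $\mathbf a_0,\mathbf c$ is a strong minimal pair.
\end{proposition}

\begin{proof}
We check the conditions of Lemma~\ref{lem:criterion}. First, $\mathbf c\ge\mathbf b>\mathbf 0$. If $\mathbf 0<\mathbf x\le\mathbf a_0$, then $\mathbf a_0\le\mathbf a\le\mathbf x\vee\mathbf b\le\mathbf x\vee\mathbf c$. Taking $\mathbf x=\mathbf a_0$ gives $\mathbf a\le\mathbf a_0\vee\mathbf c$, so $\mathbf a_0\le\mathbf c$ would imply $\mathbf a\le\mathbf c$.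
\end{proof}

\section{Labels and the basic move}\label{sec:idea}

In Sections~\ref{sec:idea}--\ref{sec:verification} we work with the oracle $\emptyset'$. Relative to it, the $\Sigma^0_2$ set $A$ is a set that we enumerate and the $\Delta^0_2$ set $B$ is a set that we determine by finite extensions. The oracle answers $\Sigma^0_1$ questions, for example whether $y\in\Theta_j(U)$ for a given cofinite set $U$.

\subsection{Requirements}

Write $X_j=\Theta_j(A)$. Every degree below $\deg_e(A)$ is the degree of some $X_j$. By Lemma~\ref{lem:criterion}, when $X_j$ is not c.e.\ we must enumerate $A$ from $X_j$ and $B$. We fix these reductions in advance and let the elements of $B$ carry the information.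

The \emph{labels} are the symbols $*$, $(j,n)$ and $(j,n,y)$ with $j,n,y\in\omega$; the labels $(j,n)$ and $(j,n,y)$ are the \emph{labels of $n$}. Fix a computable function $\mathrm{lab}$ from $\omega$ to the labels that takes every value infinitely often. A label $\nu$ is \emph{active} at a string $\rho$ if $\rho(z)=1$ for some $z$ with $\mathrm{lab}(z)=\nu$, and active at a set $B$ if $\mathrm{lab}(z)=\nu$ for some $z\in B$. To \emph{activate} $\nu$ is to extend the current string by $0$'s up to the next $z$ with $\mathrm{lab}(z)=\nu$ and then by the bit $1$; this makes no other label active. Let $\Phi_j$ be the enumeration operator with the axioms $(n,\emptyset\oplus\{z\})$ for $\mathrm{lab}(z)=(j,n)$ and $(n,\{y\}\oplus\{z\})$ for $\mathrm{lab}(z)=(j,n,y)$. Thus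
\[
\Phi_j(X\oplus B)=\{n:(j,n)\text{ is active at }B\}\cup\{n:(j,n,y)\text{ is active at }B\text{ for some }y\in X\}.
\]
An active \emph{unconditional} label $(j,n)$ asserts ``$n\in A$'', and an active \emph{conditional} label $(j,n,y)$ asserts ``if $y\in X_j$, then $n\in A$''. The label $*$ asserts nothing and marks positions that are free for diagonalization. The requirements are:
\begin{itemize}
\item[$S_e$:] $A\ne\Theta_e(B\oplus\overline B)$;
\item[$Q_k$:] $B\ne W_k$;
\item[$R_j$:] $X_j$ is c.e., or $A=^*\Phi_j(X_j\oplus B)$.
\end{itemize}

\begin{lemma}\label{lem:suffice}
If $A$ and $B$ satisfy all $S_e$, $Q_k$ and $R_j$, then $\mathbf a=\deg_e(A)$ and $\mathbf b=\deg_e(B\oplus\overline B)$ form a strong minimal pair.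
\end{lemma}

\begin{proof}
The $Q_k$ make $B$, and hence $B\oplus\overline B$, not c.e. The $S_e$ give $\mathbf a\not\le\mathbf b$. If $\mathbf 0<\mathbf x\le\mathbf a$, then $\mathbf x=\deg_e(X_j)$ for some $j$ with $X_j$ not c.e., and $R_j$ gives $A\le_eX_j\oplus B\le_eX_j\oplus(B\oplus\overline B)$. Now apply Lemma~\ref{lem:criterion}.
\end{proof}

The equation in $R_j$ has two halves. \emph{Soundness}, $\Phi_j(X_j\oplus B)\subseteq A$, says that all active labels with first entry $j$ make true assertions; we will have it for every $j$. \emph{Completeness} says that almost every $n\in A$ is enumerated by $\Phi_j$; we need it only when $X_j$ is not c.e.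

\subsection{One $S_e$ against one $R_j$}

Suppose that the string $\rho$ has been built so far, and that $n_0$ has not been enumerated into $A$. On its own, $S_e$ is easy. Ask whether some $\rho'\supseteq\rho$ has $n_0\in\Theta_e(\mathrm{gr}(\rho'))$. If so, adopt $\rho'$ and keep $n_0$ out of $A$; if not, put $n_0$ into $A$.

Now add $R_j$, and suppose that we used only unconditional labels. Let $\Theta_e$ be the operator that enumerates $n$ as soon as $(j,n)$ is active. If we keep $n_0$ out of $A$, soundness forbids the label $(j,n_0)$, so $n_0\notin\Theta_e(B\oplus\overline B)$. If we put $n_0$ into $A$, completeness asks for $(j,n_0)$, so $n_0\in\Theta_e(B\oplus\overline B)$. The strategy fails because the extensions of $\rho$ that are legal depend on whether $n_0\in A$. The question must be asked about one family of extensions that is legal under both outcomes, and conditional labels provide such a family.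

Let $U$ be a cofinite set, the complement of the numbers that are withheld from $A$ with higher priority. Let $N\subseteq U$ be a finite set of numbers not yet in $A$, none of them having an active label, and let $n_0\in N$. Suppose that we find a \emph{witness}
\[
y\in\Theta_j(U)\setminus\Theta_j(U\setminus N).
\]
Let $P$ consist of $*$, all labels of numbers in $U\setminus N$, and the labels $(j,n,y)$ for $n\in N$. Ask whether $n_0\in\Theta_e(\mathrm{gr}(\rho'))$ for some $\rho'\supseteq\rho$ whose new bits $1$ all have labels in $P$.

\emph{Yes.} Adopt $\rho'$, keep all of $N$ out of $A$, and put into $A$ the numbers of $U\setminus N$ that have an active label. Then $n_0\in\Theta_e(B\oplus\overline B)\setminus A$. The labels $(j,n,y)$ that $\rho'$ may have activated are true: $A\subseteq U\setminus N$, so $y\notin X_j$.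

\emph{No.} Put $N$ into $A$, together with a finite part of $U$ from which $\Theta_j$ enumerates $y$; activate $(j,n,y)$ for all $n\in N$; and promise that from now on only labels in $P$ are activated. Then $n_0\in A\setminus\Theta_e(B\oplus\overline B)$. The promise is compatible with completeness: the elements of $N$ are enumerated by $\Phi_j$ because $y\in X_j$, and all labels of the other potential elements of $A$ are in $P$.

If no witness ever appears, however many numbers are withheld, then $\Theta_j$ does not notice the withheld numbers. We will arrange that in this case $X_j=\Theta_j(U)$ for a cofinite $U$, so $X_j$ is c.e.\ and $R_j$ asks for nothing.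

\subsection{Several $R_j$ at once}

The next example shows why $N$ has to be a finite set and not a single number, and why it must be treated as a unit afterwards.

\begin{example}\label{ex:parity}
Suppose that $\Theta_0(Z)$ is the set of even elements of $Z$ and $\Theta_1(Z)$ is the set of odd elements. Let $U=\omega$, let $2$, $5$ and $8$ be the numbers currently withheld from $A$, and let $S_e$ respect both $R_0$ and $R_1$. A set $N$ has a witness for $\Theta_0$ exactly when it contains an even number and a witness for $\Theta_1$ exactly when it contains an odd number, so no singleton will do. Take $N=\{2,5\}$, $n_0=2$, $y_0=2$, $y_1=5$. The permitted labels of elements of $N$ are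
\[
(0,2,2),\quad(0,5,2),\quad(1,2,5),\quad(1,5,5).
\]
If the answer is no, then $2$ and $5$ enter $A$, the four labels are activated, and both $\Phi_0$ and $\Phi_1$ enumerate $2$ and $5$. If the answer is yes, the adopted string may activate $(1,2,5)$, which asserts ``if $5\in A$, then $2\in A$''. So $5$ may not be released into $A$ later unless $2$ is released with it: the withheld sets $\{2\}$ and $\{5\}$ must be merged. The adopted string may also activate $(0,8)$, so we give up withholding $8$.
\end{example}

The construction therefore keeps the withheld numbers in an ordered list of finite \emph{clusters}. A strategy takes for $N$ a union of consecutive clusters, and after the answer yes it merges them and releases all later clusters.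

\subsection{Guessing which $X_j$ are c.e.}

Let an $S_e$-strategy find witnesses $y_j$ for the $j$ in a finite set $G$. After the answer no, the elements of $N$ are in $A$ and are denied all further labels except $(j,n,y_j)$ with $j\in G$. For $j\notin G$, the operator $\Phi_j$ may miss $N$. Since $R_j$ tolerates finitely many errors, this is harmless for the finitely many strategies with $e\le j$. For $e>j$ there is a dilemma: if $X_j$ is not c.e., the strategy must include $j$ in $G$; if $X_j$ is c.e., a witness $y_j$ may never appear, and a strategy that waits for it never acts. So we use one strategy for each guess $G\subseteq\{0,\dots,e-1\}$, and we give the guess $j\in G$ priority over the guess $j\notin G$. A strategy that wrongly includes $j$ waits and does no harm. A strategy that wrongly omits $j$ has to be canceled by the actions of strategies that include $j$; its promise is then void, and its numbers receive unconditional labels. Cancellation may happen infinitely often, so a canceled strategy is moved to later clusters by a threshold. This keeps each cluster eventually fixed.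

\section{The construction}\label{sec:construction}

\subsection*{Nodes} A \emph{node} is a string $\alpha\in2^{<\omega}$. It works for $S_{|\alpha|}$ with the guess $G_\alpha=\{j<|\alpha|:\alpha(j)=1\}$. Write $\alpha<_L\beta$ if $\alpha$ and $\beta$ are incomparable and, at the first place where they differ, $\alpha$ has $1$ and $\beta$ has $0$. Write $\alpha\prec\beta$ if $\alpha<_L\beta$ or $\alpha\subsetneq\beta$. This is the lexicographic order in which $1$ precedes $0$, so it is a strict linear order; $\alpha\prec\beta$ means that $\alpha$ has higher priority. It is not a well-order, but each stage examines only finitely many nodes. If $\tau<_L\beta$, then every extension of $\tau$ is $<_L\beta$.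

\subsection*{Data} At the end of stage $s$ we have:
\begin{itemize}
\item a possibly empty list of \emph{clusters} $K_0,\dots,K_m$, which are nonempty finite sets with $\max K_i<\min K_{i+1}$, and a number $\ell_s$ above all their elements; we put $A_s=[0,\ell_s)\setminus\bigcup_iK_i$ and $U_c=\omega\setminus(K_0\cup\dots\cup K_{c-1})$ for $0\le c\le m+1$, so that $U_0=\omega\supseteq U_1\supseteq\cdots$;
\item a string $\rho_s$;
\item for finitely many nodes $\beta$, a finite set $N_\beta$, the \emph{block} of $\beta$, which is declared to be an \emph{in-block} or an \emph{out-block};
\item for every node $\beta$, a \emph{threshold} $t_\beta\ge|\beta|$.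
\end{itemize}

\subsection*{Stage $0$} There are no clusters and no blocks, $\ell_0=0$, $\rho_0$ is the empty string, and $t_\beta=|\beta|$.

\subsection*{Stage $s+1$} Let $K_0,\dots,K_m$ be the clusters at the end of stage $s$. The current string is initially $\rho_s$.

\medskip
\noindent\emph{Step 1 (action).} A node $\alpha$ \emph{requires attention} if $|\alpha|\le s$, $\alpha$ has no block, and there are $a\le b\le m$ such that
\begin{itemize}
\item[(A1)] $a\ge t_\alpha$;
\item[(A2)] $\min K_a>\max N_\beta$ for every $\beta\prec\alpha$ that has a block;
\item[(A3)] for each $j\in G_\alpha$ there is $y_j\le s$ with $y_j\in\Theta_j(U_a)\setminus\Theta_j(U_{b+1})$.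
\end{itemize}
If no node requires attention, put $\ell=\ell_s$ and go to Step 2. Otherwise let $\alpha$ be the $\prec$-least node that requires attention, and take the lexicographically least pair $(a,b)$ and the least witnesses $y_j$. We say that $\alpha$ \emph{acts at index $a$}. Let
\[
N=K_a\cup\dots\cup K_b,\qquad n_0=\min N,\qquad q=\max N,\qquad e=|\alpha|.
\]
\emph{Initialize} every $\beta\succ\alpha$: it loses its block, if it has one, and $t_\beta$ is set to $\max(|\beta|,s+1)$. Let $P$ be the set of the following \emph{permitted} labels:
\begin{itemize}
\item[(P1)] $*$, and all labels of all $n>q$;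
\item[(P2)] all labels of those $n\in A_s$, $n\le q$, that lie in no in-block $N_\beta$ with $\beta\prec\alpha$;
\item[(P3)] the labels $(j,n,y_j)$ for $n\in N$ and $j\in G_\alpha$.
\end{itemize}
A string $\rho\supseteq\rho_s$ is \emph{admissible} for this action if $\mathrm{lab}(z)\in P$ for all $z\ge|\rho_s|$ with $\rho(z)=1$.
\begin{itemize}
\item \emph{Case out:} some admissible $\rho$ has $n_0\in\Theta_e(\mathrm{gr}(\rho))$. The first such $\rho$ found becomes the current string. The clusters are now $K_0,\dots,K_{a-1},N$. Let $\ell\ge\ell_s$ be least such that $\ell>n$ for every $n$ having a label active at $\rho$. Let $N_\alpha=N$ be an out-block.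
\item \emph{Case in:} otherwise. The clusters are now $K_0,\dots,K_{a-1}$. Let $\ell\ge\ell_s$ be least such that $y_j\in\Theta_j(U_a\cap[0,\ell))$ for all $j\in G_\alpha$. Activate all labels in (P3). Let $N_\alpha=N$ be an in-block.
\end{itemize}

Whether or not a node acted, let $U$ be the complement of the union of the clusters present after Step 1, and let $A_s^+=U\cap[0,\ell)$.

\medskip
\noindent\emph{Step 2 (default labels and $Q_s$).} For each $n\in A_s^+$ that lies in no in-block and each $j\le s$ such that $(j,n)$ is not active, activate $(j,n)$. Then let $z$ be the least number with $\mathrm{lab}(z)=*$ that is not less than the length of the current string. Extend the string by $0$'s to length $z$, and append $1$ if $z\notin W_s$ and $0$ if $z\in W_s$. The result is $\rho_{s+1}$.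

\medskip
\noindent\emph{Step 3 (new cluster).} Let $\ell'\ge\ell$ be least such that for all $j,y\le s$,
\[
y\in\Theta_j(U)\ \Longrightarrow\ y\in\Theta_j(U\cap[0,\ell')).
\]
It exists by finite use. Append the cluster $\{\ell'\}$ and put $\ell_{s+1}=\ell'+1$. Thus $A_{s+1}=U\cap[0,\ell')$.

\medskip
Finally, let $A=\bigcup_sA_s$ and $B=\bigcup_s\rho_s$. Figure~\ref{fig:action} shows the effect of an action on the clusters.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1cm,y=1.4cm]
\node[left] at (0,2) {before};
\node[left] at (0,1) {case out};
\node[left] at (0,0) {case in};
\draw (0,2)--(7.4,2) (0,1)--(9.4,1) (0,0)--(9.4,0) (7.4,1.88)--(7.4,2.12);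
\fill (0.5,1.92) rectangle (1.3,2.08) (2,1.92) rectangle (3,2.08) (3.8,1.92) rectangle (4.6,2.08) (5.6,1.92) rectangle (6.6,2.08);
\node[above] at (0.9,2.08) {$K_0$};
\node[above] at (2.5,2.08) {$K_1$};
\node[above] at (4.2,2.08) {$K_2$};
\node[above] at (6.1,2.08) {$K_3$};
\node[above] at (7.4,2.1) {$\ell_s$};
\fill (0.5,0.92) rectangle (1.3,1.08) (2,0.92) rectangle (3,1.08) (3.8,0.92) rectangle (4.6,1.08) (9.2,0.92) rectangle (9.4,1.08);
\filldraw[fill=white] (5.6,0.92) rectangle (6.6,1.08);
\draw[dashed] (1.85,0.82) rectangle (4.75,1.18);
\node[above] at (3.3,1.16) {$N$, the new $K_1$};
\node[above] at (9.3,1.08) {$\{\ell'\}$};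
\fill (0.5,-0.08) rectangle (1.3,0.08) (9.2,-0.08) rectangle (9.4,0.08);
\filldraw[fill=white] (2,-0.08) rectangle (3,0.08) (3.8,-0.08) rectangle (4.6,0.08) (5.6,-0.08) rectangle (6.6,0.08);
\draw[dashed] (1.85,-0.18) rectangle (4.75,0.18);
\node[above] at (3.3,0.16) {$N$, an in-block};
\node[above] at (9.3,0.08) {$\{\ell'\}$};
\end{tikzpicture}
\caption{An action with $a=1$, $b=2$ and $N=K_1\cup K_2$. Black boxes are clusters, whose elements are withheld from $A$; white boxes are former clusters, whose elements have just entered $A$. In case out, $K_1$ and $K_2$ are merged into one cluster and $K_3$ is released. In case in, $K_1$, $K_2$ and $K_3$ are released. In both cases the stage ends by appending a one-element cluster $\{\ell'\}$.}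
\label{fig:action}
\end{figure}

The action of $\alpha$ is the basic move of Section~\ref{sec:idea} with $U_a$ in the role of $U$, since $U_a\setminus N=U_{b+1}$. Clause (P2) excludes the in-blocks of nodes of higher priority because those nodes have promised that their numbers receive no further labels. We say that $n$ \emph{enters $A$ at stage $s+1$} if $n\in A_{s+1}\setminus A_s$. The following facts are read off the construction.
\begin{itemize}
\item[(F1)] An action at index $a$ leaves $K_0,\dots,K_{a-1}$ unchanged; if no node acts, Step 1 changes no cluster.
\item[(F2)] $\ell_s\le\ell<\ell_{s+1}$ and $A_s\subseteq A_s^+\subseteq A_{s+1}$, because every element of a cluster after Step 1 was in a cluster before. A number that enters $A$ at stage $s+1$ is at least $\ell_s$, or there is an action at some index $a$ and the number lies in some $K_c$ with $c\ge a$.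
\item[(F3)] A node acts only when it has no block, gains a block only by acting, and loses its block only when it is initialized, that is, when a node of higher priority acts.
\item[(F4)] $t_\beta$ is the maximum of $|\beta|$ and the last stage at which $\beta$ was initialized. So $t_\beta$ never decreases; and if $\alpha\subsetneq\beta$, then $t_\alpha\le t_\beta$ at all times, since $\beta$ is initialized whenever $\alpha$ is.
\end{itemize}

\begin{lemma}\label{lem:effective}
$A$ is $\Sigma^0_2$, $B$ is $\Delta^0_2$, and all $Q_k$ hold.
\end{lemma}

\begin{proof}
The data at the end of a stage have a finite description; for the thresholds, use (F4) and the list of past actions. The sets $U_c$ and $P$ are decidable uniformly in these data, and only nodes of length at most $s$ are examined at stage $s+1$. The questions asked have the forms ``$y\in\Theta_j(Z)$'' for a finite or cofinite $Z$, ``$z\in W_s$'', and ``some admissible $\rho$ has $n_0\in\Theta_e(\mathrm{gr}(\rho))$''. All are $\Sigma^0_1$, so the construction is computable in $\emptyset'$. Hence $A$ is c.e.\ in $\emptyset'$. The strings $\rho_s$ increase strictly, so $B$ is computable in $\emptyset'$. Step 2 of stage $k+1$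 makes $B(z)\ne W_k(z)$ for some $z$.
\end{proof}

\section{Verification}\label{sec:verification}

\subsection{The clusters settle}

Nodes may be initialized infinitely often, so we first show that the withheld numbers do not all drift into $A$. This is the purpose of (A1).

\begin{lemma}\label{lem:settle}
For each $c$ there are only finitely many actions at index $\le c$, and $K_c$ is eventually defined and constant. For the final values $K_c$ and $U_c$ we have $A=\omega\setminus\bigcup_cK_c=\bigcap_cU_c$.
\end{lemma}

\begin{proof}
If $\alpha$ acts at index $a\le c$, then $|\alpha|\le t_\alpha\le a\le c$. Suppose that $\alpha$ acts at a stage $s'>c$. By (F3) it can act again only after being initialized at a stage $s''>s'$, and from then on $t_\alpha\ge s''>c$ by (F4), so $\alpha$ no longer acts at index $\le c$. Thus after stage $c$ each of the finitely many nodes of length $\le c$ acts at most once at index $\le c$.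

Consider the stages after the last action at index $\le c$. By (F1), those of $K_0,\dots,K_c$ that are present never change. If at most $c$ clusters are present, then every possible index is below $c$, so no node acts and Step 3 increases the number of clusters by one. Hence $K_0,\dots,K_c$ are eventually all present.

If $n$ is in a final cluster, then $n\notin A_s$ for all large $s$, so $n\notin A$ by (F2). Conversely let $n\notin A$. Since $\ell_s\to\infty$, the number $n$ is in a cluster at the end of every late stage, and the index of this cluster is at most $n$ because $\min K_i\ge i$. Once $K_0,\dots,K_n$ have their final values, $n$ is in one of them.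
\end{proof}

\subsection{Soundness}

A number outside $A$ may have active labels, left by actions in case out. The invariant (ii) below says that such a label stays true as long as the cluster of the number and all earlier clusters are withheld. Merging is what preserves the invariant.

\begin{lemma}\label{lem:sound}
\begin{itemize}
\item[(i)] At the end of Step 2 of stage $s+1$, every $n$ with an active label satisfies $n<\ell$.
\item[(ii)] At the end of every stage, if $n\in K_c$, then every active label of $n$ has the form $(j,n,y)$ with $y\notin\Theta_j(U_{c+1})$.
\item[(iii)] $\Phi_j(X_j\oplus B)\subseteq A$ for all $j$.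
\end{itemize}
\end{lemma}

\begin{proof}
(i) By induction, every $n$ with a label active at $\rho_s$ satisfies $n<\ell_s\le\ell$. In case out, $\ell$ is chosen above all numbers with an active label. In case in, the labels activated in Step 1 belong to elements of $N\subseteq[0,\ell_s)$. The labels activated in Step 2 are $*$ or belong to elements of $A_s^+\subseteq[0,\ell)$.

(ii) We use induction on stages and check each step of stage $s+1$. Step 2 activates no label of an element of a cluster and changes no cluster. In Step 3, the number $\ell'\ge\ell$ has no active label by (i), and appending $\{\ell'\}$ does not change $U_{c+1}$ for the earlier clusters $K_c$. It remains to consider an action in Step 1.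

In case in, the remaining clusters $K_c$, $c<a$, and the sets $U_{c+1}$ are unchanged, and the only labels activated belong to elements of $N$, which are no longer in a cluster.

In case out, let first $n\in K_c$ with $c<a$. Then $n\le q$, $n\notin A_s$ and $n\notin N$, so $P$ contains no label of $n$. No label of $n$ is newly activated, and $K_c$ and $U_{c+1}$ are unchanged. Now let $n\in N$, say $n\in K_c$ with $a\le c\le b$ before the action. A label of $n$ that was already active is some $(j,n,y)$ with $y\notin\Theta_j(U_{c+1})$, hence $y\notin\Theta_j(U_{b+1})$ since $U_{b+1}\subseteq U_{c+1}$. A newly active label of $n$ lies in $P$; since $n\le q$ and $n\notin A_s$, it is some $(j,n,y_j)$ from (P3), and $y_j\notin\Theta_j(U_{b+1})$ by (A3). After the action $N$ is the cluster of index $a$, and the new $U_{a+1}$ is the old $U_{b+1}$. So (ii) holds for $n$.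

(iii) Let $n\notin A$. By Lemma~\ref{lem:settle}, $n$ is in a final cluster $K_c$, and $A\subseteq U_{c+1}$ for the final $U_{c+1}$. A label of $n$ that is active at $B$ is active at $\rho_s$ for all large $s$, in particular at stages where $K_0,\dots,K_c$ are final. By (ii) it has the form $(j',n,y)$ with $y\notin\Theta_{j'}(U_{c+1})\supseteq X_{j'}$. So $n\notin\Phi_j(X_j\oplus B)$.
\end{proof}

\subsection{Promises are kept}

A node that is not initialized needs two things. In case out, its block must stay out of $A$. In case in, all later extensions of the string must be admissible, although Step 2 and nodes of lower priority keep activating labels. Condition (A2) and the exclusion in (P2) give both.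

\begin{lemma}\label{lem:promise}
Let $\alpha$ act at stage $s+1$, with $N$, $q$ and $P$ as in the construction, and let $t\ge s+1$ be such that $\alpha$ is not initialized at any stage in $(s+1,t]$. Then:
\begin{itemize}
\item[(a)] no number $\le q$ enters $A$ at a stage in $(s+1,t]$;
\item[(b)] no node $\beta\prec\alpha$ gains or loses a block at a stage in $[s+1,t]$;
\item[(c)] $\rho_t$ is admissible for the action of $\alpha$ at stage $s+1$.
\end{itemize}
\end{lemma}

\begin{proof}
Every node $\delta$ that acts at a stage in $(s+1,t]$ satisfies $\delta\succ\alpha$: the node $\alpha$ keeps its block $N_\alpha=N$ and so does not act, and an action of a node $\prec\alpha$ would initialize $\alpha$. By (A2), such a $\delta$ acts at an index $a'$ with $\min K_{a'}>q$.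

(a) Let $n$ enter $A$ at stage $s'+1\in(s+1,t]$. By (F2), either $n\ge\ell_{s'}\ge\ell_s>q$, or $n$ lies in a cluster of index at least $a'$, so $n>q$.

(b) All nodes acting at stages in $[s+1,t]$ are $\succeq\alpha$, and an action of $\delta$ affects only blocks of nodes $\succeq\delta$.

(c) By (b), the blocks of the nodes $\preceq\alpha$ are constant from the end of Step 1 of stage $s+1$ to the end of stage $t$. Let $I$ be the union of those among them that are in-blocks. We claim that
\begin{equation}\label{eq:free}
\text{if } n\in A_t\setminus I, \text{ then all labels of } n \text{ are in } P.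
\end{equation}
For $n>q$ this is (P1). Let $n\le q$. The numbers $\le q$ that enter $A$ at stage $s+1$ are the elements of $N$ in case in, and there are none in case out, since $\ell_s>q$ and $K_{b+1},\dots,K_m$ lie above $q$. In case in, $N\subseteq I$. So by (a), $n\in A_t\setminus I$ implies $n\in A_s$, and $n$ lies in no in-block of a node $\prec\alpha$. Then (P2) applies. This proves \eqref{eq:free}.

Now consider a bit $1$ appended after $\rho_s$ by the end of stage $t$.

If it is appended in Step 1 of stage $s+1$, its label is in $P$, by admissibility in case out and by (P3) in case in.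

If it is appended in Step 2 of a stage $s'+1\in[s+1,t]$, its label is $*$ or $(j,n)$, where $n\in A_{s'}^+\subseteq A_t$ lies in no in-block. Then $n\notin I$, and \eqref{eq:free} applies.

If it is appended in Step 1 of a stage $s'+1\in(s+1,t]$, at which $\delta\succ\alpha$ acts with block $N_\delta$ and permitted set $P_\delta$, then its label is in $P_\delta$. If the label is $*$, it is in $P$. If it is a label of some $n>\max N_\delta$ or of some $n\in N_\delta$, then $n\ge\min N_\delta>q$ and it is in $P$ by (P1). Otherwise it is a label of some $n\in A_{s'}\subseteq A_t$ lying in no in-block of a node $\prec\delta$. All nodes $\preceq\alpha$ are $\prec\delta$, so $n\notin I$, and \eqref{eq:free} applies.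
\end{proof}

\subsection{When witnesses run out}

From now on, $K_c$ and $U_c$ denote final values unless a stage is under discussion. Call $j$ \emph{stable} if the decreasing sequence $\Theta_j(U_0)\supseteq\Theta_j(U_1)\supseteq\cdots$ is eventually constant, and \emph{unstable} otherwise. We want to conclude that $X_j$ is c.e.\ when $j$ is stable. This needs an argument because operators do not commute with decreasing intersections: if $\Theta=\{(0,\{n\}):n\in\omega\}$, then $0\in\Theta([c,\infty))$ for every $c$, but $\Theta(\emptyset)=\emptyset$. Step 3 was designed to exclude this behavior.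

\begin{lemma}\label{lem:stable}
$X_j=\bigcap_c\Theta_j(U_c)$. If $j$ is stable, then $X_j$ is c.e.
\end{lemma}

\begin{proof}
The inclusion $\subseteq$ follows from $A\subseteq U_c$. For the converse, we first show that there are arbitrarily large $s$ such that all clusters present after Step 1 of stage $s+1$ are final. If there are only finitely many actions, all large $s$ have this property by (F1). Otherwise, given $s^*$, take an action after stage $s^*$, say at index $c$, and let $s+1>s^*$ be the stage of the last action at an index $a\le c$, which exists by Lemma~\ref{lem:settle}. After Step 1 of this stage the clusters have indices at most $a$, and all later actions have index greater than $c\ge a$. By (F1) these clusters are final.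

Let $y\in\bigcap_c\Theta_j(U_c)$, and take such an $s\ge j,y$. The set $U$ of stage $s+1$ is one of the final sets $U_c$, so $y\in\Theta_j(U)$, and Step 3 gives $y\in\Theta_j(U\cap[0,\ell'))=\Theta_j(A_{s+1})\subseteq X_j$.

If $j$ is stable, then $X_j=\Theta_j(U_c)$ for some $c$. Since $U_c$ is cofinite, $X_j$ is c.e.
\end{proof}

\subsection{The path of correct guesses}

The natural candidate for the correct guess is the set of unstable $j$. But stability refers to final clusters, whereas nodes act on witnesses found with the current clusters, and it is not evident that the two agree. We therefore define the path by the actions themselves, prove that it satisfies the requirements, and obtain the agreement at the end. Define $g\in2^\omega$ recursively, writing $\gamma_i$ for the initial segment of $g$ of length $i$ and $\sigma_i=\gamma_i{}^\frown1$: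
\[
g(i)=1\iff\text{there are infinitely many actions by nodes extending }\sigma_i.
\]

\begin{lemma}\label{lem:path}
For each $e$, the node $\gamma_e$ is initialized finitely often and eventually has a permanent block.
\end{lemma}

\begin{proof}
We use induction on $e$. Let $\alpha=\gamma_e$. A node $\delta<_L\alpha$ extends $\sigma_i$ for some $i<e$ with $g(i)=0$, and there are finitely many actions by such nodes. A node $\delta\subsetneq\alpha$ eventually has a permanent block and then does not act. So there is a stage $s_0$ after which no node $\prec\alpha$ acts. After $s_0$, the node $\alpha$ is not initialized, $t_\alpha$ is constant, and the finitely many blocks of nodes $\prec\alpha$ are constant. If $\alpha$ has a block at some stage after $s_0$, that block is permanent. Suppose that it has none. Then no node $\preceq\alpha$ acts after $s_0$, so $\alpha$ does not require attention after $s_0$.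

Let $G_\alpha=\emptyset$. Choose $a\ge t_\alpha$ larger than all elements of blocks of nodes $\prec\alpha$. By Lemma~\ref{lem:settle}, at late stages the cluster $K_a$ is present, and $\min K_a\ge a$. Then (A1) and (A2) hold, (A3) is vacuous, and $\alpha$ requires attention with $b=a$. This is a contradiction.

Let $G_\alpha\ne\emptyset$ and $j=\max G_\alpha$. Then $g(j)=1$, and $\alpha$ is $\sigma_j$ followed by $0$'s. Some node $\beta\supseteq\sigma_j$ acts at a stage $s+1>s_0$, with a pair $(a,b)$, and $\beta\succ\alpha$. The relation $\alpha<_L\beta$ would require a first difference at a place beyond $j$ where $\alpha$ has $1$, and there is no such place. So $\alpha\subsetneq\beta$. Then $|\alpha|\le|\beta|\le s$, $t_\alpha\le t_\beta$ by (F4), every node $\prec\alpha$ is $\prec\beta$, and $G_\alpha\subseteq G_\beta$. Hence (A1)--(A3) for $\beta$ imply (A1)--(A3) for $\alpha$ with the same pair $(a,b)$, and $\alpha$ requires attention at stage $s+1$. This is again a contradiction.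
\end{proof}

\begin{lemma}\label{lem:S}
All $S_e$ hold.
\end{lemma}

\begin{proof}
Let $\gamma_e$ receive its permanent block $N$ at stage $s+1$; it is not initialized afterwards, so Lemma~\ref{lem:promise} applies to all $t\ge s+1$. In case out, $n_0\in\Theta_e(\mathrm{gr}(\rho_{s+1}))\subseteq\Theta_e(B\oplus\overline B)$. Also $n_0\notin A_{s+1}$, since $N$ is a cluster at the end of stage $s+1$, and $n_0\le q$ does not enter $A$ later by Lemma~\ref{lem:promise}(a). In case in, $n_0\in A$. If $n_0\in\Theta_e(B\oplus\overline B)$, then by finite use $n_0\in\Theta_e(\mathrm{gr}(\rho_t))$ for some $t\ge s+1$, and $\rho_t$ is admissible by Lemma~\ref{lem:promise}(c). Then case out would have applied.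
\end{proof}

\begin{lemma}\label{lem:complete}
If $g(j)=1$, then $A=^*\Phi_j(X_j\oplus B)$ and $j$ is unstable.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:sound}(iii) it suffices to show that almost every $n\in A$ is in $\Phi_j(X_j\oplus B)$. A number becomes a member of an in-block only at the moment when it leaves its cluster and enters $A$, and this happens at most once. So for $n\in A$ there are three cases.

If $n$ is not in a permanent in-block, then at all late stages it is in $A_s^+$ and in no in-block. Step 2 makes $(j,n)$ active, so $n\in\Phi_j(X_j\oplus B)$.

If $n$ is in a permanent in-block $N_\beta$ with $j\in G_\beta$, consider the stage $s+1$ at which $\beta$ received this block. The label $(j,n,y_j)$ was activated, and $y_j\in\Theta_j(U_a\cap[0,\ell))=\Theta_j(A_s^+)\subseteq X_j$. So $n\in\Phi_j(X_j\oplus B)$.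

Otherwise $n$ is in a permanent in-block $N_\beta$ with $j\notin G_\beta$. Blocks are finite and a node has at most one permanent block, so it suffices to show that only finitely many $\beta$ with $j\notin G_\beta$ have a permanent block. There are finitely many $\beta$ with $|\beta|\le j$. Let $|\beta|>j$ and $\beta(j)=0$. Then $\beta$ and $\sigma_j$ are incomparable. If $\sigma_j<_L\beta$, each of the infinitely many actions by extensions of $\sigma_j$ initializes $\beta$, so $\beta$ has no permanent block. If $\beta<_L\sigma_j$, the first difference is at a place $i$ with $\beta(i)=1$, so $i<j$, $g(i)=0$ and $\beta\supseteq\sigma_i$. There are finitely many actions by such nodes, so only finitely many of them ever have a block.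

Finally, if $j$ were stable, then $X_j$ would be c.e.\ by Lemma~\ref{lem:stable}, and $A\le_eX_j\oplus B\equiv_eB\le_eB\oplus\overline B$, contrary to Lemma~\ref{lem:S}.
\end{proof}

It remains to treat the outcome $g(i)=0$. If $i$ were unstable, then every node with the guess $G_{\gamma_i}\cup\{i\}$ would eventually find witnesses among the final clusters. There are infinitely many such nodes above $\sigma_i$, which is too many for finitely many actions.

\begin{lemma}\label{lem:zero}
If $g(i)=0$, then $i$ is stable, and hence $X_i$ is c.e.
\end{lemma}

\begin{proof}
Suppose that $i$ is unstable. By Lemma~\ref{lem:complete}, every $j\in G=G_{\gamma_i}\cup\{i\}$ is unstable. The nodes $\sigma_i{}^\frown0^k$, $k\in\omega$, all have guess $G$. Since $g(i)=0$, there are finitely many actions by extensions of $\sigma_i$, so some $\beta=\sigma_i{}^\frown0^k$ never acts and never has a block.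

Let $\delta\prec\beta$. If $\delta\subsetneq\beta$, then $\delta=\gamma_{e}$ for some $e\le i$ or $\delta\supseteq\sigma_i$. If $\delta<_L\beta$ with first difference at $p$, then $\beta(p)=0$, so $p\ne i$; if $p>i$ then $\delta\supseteq\sigma_i$, and if $p<i$ then $g(p)=0$ and $\delta\supseteq\sigma_p$. By Lemma~\ref{lem:path} and the definition of $g$, there are finitely many actions by nodes of these kinds. Let $s_0$ be a stage after which no node $\prec\beta$ acts. After $s_0$, the threshold $t_\beta$ and the blocks of nodes $\prec\beta$ are constant.

Choose $a\ge t_\beta$ larger than all elements of these blocks, so that $\min K_a\ge a$ exceeds them. For each $j\in G$, instability gives $b_j\ge a$ and $y_j\in\Theta_j(U_a)\setminus\Theta_j(U_{b_j+1})$. Let $b=\max_{j\in G}b_j$. By monotonicity, $y_j\notin\Theta_j(U_{b+1})$ for all $j\in G$. Take $s\ge s_0$ such that $K_0,\dots,K_b$ are final at the end of stage $s$, $s\ge|\beta|$, and $s\ge y_j$ for all $j\in G$. Then $\beta$ requires attention at stage $s+1$, so some node $\preceq\beta$ acts. This contradicts the choice of $\beta$ and $s_0$. So $i$ is stable, and Lemma~\ref{lem:stable} applies.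
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemma~\ref{lem:effective}, $A$ is $\Sigma^0_2$, $B$ is $\Delta^0_2$ and the $Q_k$ hold. The $S_e$ hold by Lemma~\ref{lem:S}, and $R_j$ holds by Lemma~\ref{lem:complete} if $g(j)=1$ and by Lemma~\ref{lem:zero} if $g(j)=0$. By Lemma~\ref{lem:suffice}, $\mathbf a,\mathbf b$ is a strong minimal pair. Both $A$ and $B\oplus\overline B$ are $\Sigma^0_2$, so $\mathbf a,\mathbf b\le\mathbf 0'$, and $\mathbf b$ is total by definition.
\end{proof}

\begin{remark}
Lemmas~\ref{lem:complete} and~\ref{lem:zero} show that $g(j)=1$ exactly when $j$ is unstable. The operators $\Phi_j$ use only positive information about $B$, while $S_e$ diagonalizes against $B\oplus\overline B$. So Lemma~\ref{lem:criterion} shows that $A,B$ is a strong minimal pair as well.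
\end{remark}

\section{The right side is not low}\label{sec:low}

We prove Theorem~\ref{thm:low}; the notation of the preceding construction is released. Let $A\in\mathbf a$ and $B\in\mathbf b$. Then $A$ is $\Sigma^0_2$, $A\not\le_eB$, and in particular $A$ is not c.e. Lowness means $K_B\oplus\overline{K_B}\le_e\overline{\emptyset'}$, so $K_B$ and its complement are $\Sigma^0_2$, and $K_B$ is $\Delta^0_2$. Since $B\le_mK_B$, the set $B$ is $\Delta^0_2$; let $(B_s)$ be a computable approximation with limit $B$.

We must build an operator $\Gamma$ such that $X=\Gamma(A)$ is not c.e.\ and $A\not\le_eX\oplus B$. No oracle is available, because $\Gamma$ has to be c.e. The hypothesis $\mathbf a\le\mathbf 0'$ is used to approximate $A$ by finite sets that are infinitely often subsets of $A$. If every axiom issued at stage $s$ has the current approximation as its premise, then the actions taken at stages with a wrong approximation leave no trace in $X$.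

\begin{lemma}\label{lem:good}
Let $A$ be $\Sigma^0_2$. There are uniformly computable finite sets $A_s$ such that
\begin{itemize}
\item[(G1)] $A_s\subseteq A$ for infinitely many $s$, and
\item[(G2)] each $n\in A$ is in $A_s$ for almost all $s$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $C_s$ be uniformly computable with $n\in A$ if and only if $n\in C_s$ for almost all $s$. Put
\begin{gather*}
r(n,s)=n+|\{s'<s:n\notin C_{s'}\}|,\qquad m_s=\min\bigl(\{r(n,s):n\le s,\ n\notin C_s\}\cup\{s\}\bigr),\\
A_s=\{n\le s:r(n,s)<m_s\}.
\end{gather*}
If $s>M\ge m_s$, then some $n\notin C_s$ has $n\le r(n,s)\le M$. For a fixed $n$ this happens at most $M+1$ times, because $n\notin C_s$ implies $r(n,s+1)=r(n,s)+1$. Hence $m_s\to\infty$. If $n\in A$, then $r(n,s)$ is eventually constant, which gives (G2). For (G1), given $s_0$, take $s\ge s_0$ at which $m_s$ is minimal among all stages $\ge s_0$. Suppose $n\in A_s\setminus A$. Then $n\in C_s$, since otherwise $m_s\le r(n,s)$. Let $s'>s$ be least with $n\notin C_{s'}$. Then $m_{s'}\le r(n,s')=r(n,s)<m_s$, contrary to the choice of $s$.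
\end{proof}

Call $s$ \emph{valid} if $A_s\subseteq A$. For each $n_0$, the sets $A_s$ and $A$ agree on $[0,n_0]$ for all large valid $s$. All axioms put into $\Gamma$ at stage $s$ have the form $(x,A_s)$, and we then say that $x$ is \emph{enumerated at stage $s$}. Let $\Gamma_s$ be the set of axioms issued before stage $s$ and $X_s=\Gamma_s(A_s)$. Then $X=\Gamma(A)$ is the set of numbers enumerated at valid stages, $X_s\subseteq X$ for valid $s$, and each $x\in X$ is in $X_s$ for almost all $s$ by (G2).

Fix a computable pairing bijection $\langle\cdot,\cdot\rangle$, let \emph{column $i$} be $\{\langle i,n\rangle:n\in\omega\}$, and let $\omega^{[\le k]}$ be the union of the columns $0,\dots,k$. There are two kinds of strategies.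

The strategy $\mathcal P_k$ makes $X\ne W_k$. Since $A$ is not c.e., column $k$ of $W_k$ does not code $A$: there is $n_0$ with $A(n_0)\ne W_k(\langle k,n_0\rangle)$. It suffices to make $X(\langle k,n_0\rangle)=A(n_0)$.

The strategy $\mathcal N_k$ makes $A\ne\Theta_k(X\oplus B)$. For finite $F$ let
\[
Z_k(F)=\{n:\text{there is }(n,E\oplus D)\in\Theta_k\text{ with }E\cap\omega^{[\le k]}\subseteq F\text{ and }D\subseteq B\}.
\]
If $F=X\cap\omega^{[\le k]}$ is finite, then $Z_k(F)$ is the value that $\Theta_k(X\oplus B)$ would have if all columns beyond $k$ were contained in $X$; so $\Theta_k(X\oplus B)\subseteq Z_k(F)$. But $Z_k(F)\le_eB$, so $Z_k(F)$ differs from $A$ at some $n_0$. If $n_0\in A\setminus Z_k(F)$, nothing has to be done. If $n_0\in Z_k(F)\setminus A$, it suffices to put one finite set $E$ into $X$. The difficulty is to find $n_0$, and this is where lowness enters. Since $Z_k(F)\le_eB$ uniformly in $k$ and $F$, it is uniformly many-one reducible to the $\Delta^0_2$ set $K_B$. So there is a computable $0$--$1$-valued function $z$ with $\lim_sz(k,F,n,s)=Z_k(F)(n)$.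

\subsection*{Construction} At stage $s$, do the following for each $k\le s$.
\begin{itemize}
\item[$\mathcal P_k$:] Let $d_k(s)$ be the least $d$ such that $n<d$ whenever $\langle k,n\rangle$ was enumerated by some $\mathcal N_e$, $e<k$, at a stage $r<s$ with $A_r\subseteq A_s$. Let $n$ be least with $d_k(s)\le n\le s$ and $A_s(n)\ne W_{k,s}(\langle k,n\rangle)$. If such an $n$ exists and $n\in A_s$, enumerate $\langle k,n\rangle$.
\item[$\mathcal N_k$:] Let $F_s=X_s\cap\omega^{[\le k]}$, and let $n\le s$ be least with $A_s(n)\ne z(k,F_s,n,s)$. If such an $n$ exists and $z(k,F_s,n,s)=1$, look for the pair $(E,D)$ with least code $\le s$ such that $(n,E\oplus D)\in\Theta_{k,s}$, $E\cap\omega^{[\le k]}\subseteq F_s$ and $D\subseteq B_s$. If there is one, enumerate all elements of $E\setminus\omega^{[\le k]}$.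
\end{itemize}
Each stage is computable and issues finitely many axioms, so $\Gamma$ is an enumeration operator. Column $k$ receives elements only from $\mathcal P_k$ and from the $\mathcal N_e$ with $e<k$.

\begin{lemma}\label{lem:lowclaim}
For every $k$, column $k$ of $X$ is finite, $X\ne W_k$, the strategy $\mathcal N_k$ enumerates only finitely many numbers at valid stages, and $A\ne\Theta_k(X\oplus B)$.
\end{lemma}

\begin{proof}
We use induction on $k$. By the induction hypothesis, the set $H$ of those $n$ such that $\langle k,n\rangle$ is enumerated by some $\mathcal N_e$, $e<k$, at a valid stage is finite. Let $d$ be its least strict upper bound. If $s$ is valid and $A_r\subseteq A_s$, then $r$ is valid, so $d_k(s)\le d$. For each $n\in H$ fix a valid stage $r$ of enumeration; by (G2), $A_r\subseteq A_s$ for all large $s$. So $d_k(s)=d$ for all large valid $s$.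

There is a least $n_0\ge d$ with $A(n_0)\ne W_k(\langle k,n_0\rangle)$, since otherwise $A=^*\{n:\langle k,n\rangle\in W_k\}$ would be c.e. For large valid $s$ the approximations to $A(n)$ and $W_k(\langle k,n\rangle)$ are correct for $n\le n_0$, so $\mathcal P_k$ selects $n=n_0$. Hence $\mathcal P_k$ enumerates finitely many numbers at valid stages, and column $k$ of $X$ is finite. If $n_0\in A$, then $\langle k,n_0\rangle$ is enumerated at a large valid stage, so it lies in $X\setminus W_k$. If $n_0\notin A$, then $\langle k,n_0\rangle\in W_k$. At a valid stage $s$ it is not enumerated by $\mathcal P_k$, because $n_0\notin A_s$, and not by an $\mathcal N_e$ with $e<k$, because $n_0\ge d$. So it lies in $W_k\setminus X$.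

Now $F=X\cap\omega^{[\le k]}$ is finite, and $F_s=F$ for large valid $s$. Since $A\not\le_eB$, there is a least $n_1$ with $A(n_1)\ne Z_k(F)(n_1)$. For large valid $s$, both $A_s$ and $z(k,F,\cdot,s)$ are correct on $[0,n_1]$, so $\mathcal N_k$ selects $n=n_1$.

If $n_1\in A\setminus Z_k(F)$, then $z(k,F,n_1,s)=0$ and $\mathcal N_k$ enumerates nothing at large valid stages. Also $n_1\notin\Theta_k(X\oplus B)$, because $\Theta_k(X\oplus B)\subseteq Z_k(F)$.

If $n_1\in Z_k(F)\setminus A$, let $(E,D)$ be the pair with least code such that $(n_1,E\oplus D)\in\Theta_k$, $E\cap\omega^{[\le k]}\subseteq F$ and $D\subseteq B$. It passes the test of $\mathcal N_k$ at all large valid stages. A pair $(E',D')$ with smaller code violates one of the three conditions, and it violates the corresponding condition of the test at all large valid stages; for the condition $D'\subseteq B$ this uses $B=\lim_sB_s$. So at large valid stages $\mathcal N_k$ enumerates exactly the elements of $E\setminus\omega^{[\le k]}$. Then $E\subseteq X$ and $D\subseteq B$, so $n_1\in\Theta_k(X\oplus B)\setminus A$.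

In both cases $\mathcal N_k$ enumerates finitely many numbers at valid stages, and $A\ne\Theta_k(X\oplus B)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:low}]
Let $\mathbf x=\deg_e(X)$. Then $\mathbf x\le\mathbf a$ since $X=\Gamma(A)$, and Lemma~\ref{lem:lowclaim} gives $\mathbf x>\mathbf 0$ and $\mathbf a\not\le\mathbf x\vee\mathbf b$. If $\mathbf a,\mathbf b$ were a strong minimal pair with $\mathbf a\le\mathbf 0'$ and $\mathbf b$ low, then $\mathbf a\not\le\mathbf b$ by Lemma~\ref{lem:criterion}(ii), and $\mathbf x$ would violate Lemma~\ref{lem:criterion}(iii).
\end{proof}

\begin{remark}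
By Theorem~\ref{thm:main}, lowness cannot be weakened to the assumption that $\mathbf b$ contains a $\Delta^0_2$ set. Theorem~\ref{thm:low} also shows that the requirements $Q_k$ are not needed for Theorem~\ref{thm:main}: if $\mathbf a\le\mathbf 0'$ and conditions (ii) and (iii) of Lemma~\ref{lem:criterion} hold, then $\mathbf b$ is not low, so $\mathbf b>\mathbf 0$. We kept them so that the proof of Theorem~\ref{thm:main} is self-contained.
\end{remark}

\section{The left side bounds no nonzero $\Delta^0_2$ degree}\label{sec:delta}

In Theorem~\ref{thm:delta} the right side is arbitrary, so we cannot approximate it. Instead we find two sets below $\mathbf a$ that cannot both join $\mathbf b$ above $\mathbf a$, whatever $\mathbf b$ is. Sets $X,Y$ form a \emph{Kalimullin pair} if there is a c.e.\ set $V$ of pairs with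
\[
X\times Y\subseteq V\qquad\text{and}\qquad\overline X\times\overline Y\subseteq\overline V.
\]

\begin{example}
Identify $\omega$ computably with $\mathbb Q$, let $r$ be irrational, and let $X=\{x:x<r\}$, $Y=\{y:y>r\}$ and $V=\{(x,y):x<y\}$. If $x\in X$ and $y\in Y$ then $x<r<y$, and if $x\notin X$ and $y\notin Y$ then $x>r>y$. So $X,Y$ is a Kalimullin pair.
\end{example}

\begin{lemma}\label{lem:Kpair}
If $X,Y$ is a Kalimullin pair, $A\le_eX\oplus B$ and $A\le_eY\oplus B$, then $A\le_eB$.
\end{lemma}

\begin{proof}
Let $V$ be as in the definition and $A=\Psi_0(X\oplus B)=\Psi_1(Y\oplus B)$. Let $A^*$ be the set of $n$ for which there are axioms $(n,E\oplus D)\in\Psi_0$ and $(n,F\oplus D')\in\Psi_1$ with $D,D'\subseteq B$ and $E\times F\subseteq V$. Then $A^*\le_eB$. If $n\in A$, there are such axioms with $D,D'\subseteq B$, $E\subseteq X$ and $F\subseteq Y$, and then $E\times F\subseteq V$; so $A\subseteq A^*$. Conversely, let $n\in A^*$ by axioms as above. If $E\subseteq X$, then $n\in\Psi_0(X\oplus B)=A$. Otherwise fix $x\in E\setminus X$. For every $y\in F$ we have $(x,y)\in V$, which forces $y\in Y$. So $F\subseteq Y$ and $n\in\Psi_1(Y\oplus B)=A$.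
\end{proof}

It remains to find a Kalimullin pair of non-c.e.\ sets below a given non-c.e.\ $\Delta^0_2$ set $C$, using only positive information about $C$. To make $X\ne W_e$, we appoint markers $v_0,v_1,\dots$ with $v_n\in X$ if and only if $n\in C$, for as long as $W_e$ appears to copy this coding; it cannot do so forever because $C$ is not c.e. The set $Y$ is treated in the same way. We must put $(x,y)$ into $V$ when $x$ and $y$ both appear to be in. If later both appear to be out, we repair the situation by \emph{dumping} the marker of lower priority, that is, by putting it into its set unconditionally. Since $C$ is $\Delta^0_2$, a marker that is truly out eventually always appears out and stops forming new pairs, so it causes only finitely many injuries.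

\begin{lemma}\label{lem:Kexists}
Let $C$ be $\Delta^0_2$ and not c.e. There is a Kalimullin pair of non-c.e.\ sets $X,Y\le_eC$.
\end{lemma}

\begin{proof}
Let $(C_s)$ be a computable approximation with limit $C$. The requirements are $T_{2e}$: $X\ne W_e$ and $T_{2e+1}$: $Y\ne W_e$; write $e(k)=\lfloor k/2\rfloor$. At each stage $T_k$ has a finite, possibly empty, list of current \emph{markers} $v(k,0),v(k,1),\dots$. Every number is appointed as a marker at most once in the whole construction. If it is appointed as $v=v(k,n)$, we put $n(v)=n$ and call $v$ a \emph{left} number if $k$ is even and a \emph{right} number if $k$ is odd. To \emph{reset} $T_l$ is to empty its list and declare all its markers \emph{dumped}. So every appointed number is either dumped or a current marker. At stage $s+1$, an appointed number $v$ is \emph{in} if it has been dumped or $n(v)\in C_s$, and \emph{out} otherwise. Initially all lists and $V$ are empty. Stage $s+1$ has three steps.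
\begin{enumerate}
\item While there is $(x,y)\in V$ with $x$ and $y$ both out: these are current markers of some $T_k$ and $T_{k'}$ with $k$ even and $k'$ odd; reset all $T_l$ with $l\ge\max(k,k')$. Each round dumps $x$ or $y$, and $V$ is finite so far, so the loop ends.
\item Let $k\le s$ be least, if there is one, such that $C_s(n)=W_{e(k),s}(v(k,n))$ for all current markers $v(k,n)$ of $T_k$. Reset all $T_l$ with $l>k$, and appoint the least number not yet appointed as the next marker of $T_k$.
\item Put into $V$ all pairs $(x,y)$ of a left number $x$ and a right number $y$ that are both in.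
\end{enumerate}
Let $X$ be the set of left numbers $v$ that are eventually dumped or have $n(v)\in C$, and define $Y$ in the same way from the right numbers. The construction is computable, so $V$ is c.e.\ and $X,Y\le_eC$.

\emph{The pair is a Kalimullin pair.} If $x\in X$ and $y\in Y$, both are in at all late stages, so $(x,y)\in V$. Suppose $(x,y)\in V$ with $x\notin X$ and $y\notin Y$. Then $x$ is a left number and $y$ is a right number, neither is ever dumped, and $n(x),n(y)\notin C$. So both are out at all late stages, and step 1 dumps one of them, a contradiction.

\emph{The requirements.} We show by induction on $k$ that the list of $T_k$ is eventually constant and that $T_k$ is satisfied. Let $e=e(k)$. Let $s_0$ be such that the lists of the $T_l$, $l<k$, do not change at stages after $s_0$, and $C_s(n(u))=C(n(u))$ for all markers $u$ on these lists and all $s\ge s_0$.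

First, $T_k$ loses markers only finitely often. After $s_0$ it is not reset in step 2, because the resetting requirement $T_l$, $l<k$, would gain a marker. If it is reset in step 1 through a pair of markers of $T_{k_1}$ and $T_{k_2}$, then $\max(k_1,k_2)\le k$, and $\max(k_1,k_2)<k$ is impossible because the list of $T_{\max(k_1,k_2)}$ would change. So the pair consists of a marker $v$ of $T_k$ and an out marker $u$ of some $T_l$ with $l<k$. By the choice of $s_0$, the marker $u$ is out at all stages after $s_0$. Hence the pair entered $V$ by stage $s_0$, and $v$ was appointed by stage $s_0$. The reset dumps $v$, and there are finitely many such $v$. So there is $s_1\ge s_0$ after which $T_k$ loses no marker.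

Second, $T_k$ appoints finitely often. Otherwise $v(k,n)$ has a permanent value for every $n$, computed by running the construction to the first stage $\ge s_1$ at which $v(k,n)$ is defined. For each $n$ we have $C_s(n)=W_{e,s}(v(k,n))$ for the infinitely many $s$ such that $v(k,n)$ is defined and $T_k$ appoints at stage $s+1$. Both sides converge, so $C=\{n:v(k,n)\in W_e\}$ is c.e., a contradiction.

So the list of $T_k$ is eventually constant. At late stages no $T_l$ with $l\le k$ appoints, so the condition in step 2 fails for $k$. The final list is finite and the approximations converge, so it contains a marker $v=v(k,n)$ with $C(n)\ne W_e(v)$. This $v$ is never dumped, so $X(v)=C(n)$ if $k$ is even and $Y(v)=C(n)$ if $k$ is odd. Thus $T_k$ is satisfied.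
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:delta}]
Let $A\in\mathbf a$ and $B\in\mathbf b$, and suppose that $C\le_eA$ is $\Delta^0_2$ and not c.e. Lemma~\ref{lem:Kexists} gives a Kalimullin pair of non-c.e.\ sets $X,Y\le_eC\le_eA$. By Lemma~\ref{lem:criterion}(iii), $A\le_eX\oplus B$ and $A\le_eY\oplus B$. By Lemma~\ref{lem:Kpair}, $A\le_eB$, contrary to Lemma~\ref{lem:criterion}(ii).
\end{proof}

\begin{remark}
Lemma~\ref{lem:Kexists} fails for $\Sigma^0_2$ sets $C$: by the last proof, the set $A$ of Theorem~\ref{thm:main} bounds no Kalimullin pair of non-c.e.\ sets. The argument breaks down because in a $\Sigma^0_2$ approximation a number outside $C$ may appear to be in $C$ infinitely often, so a marker that is truly out can keep forming new pairs in $V$.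
\end{remark}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Structural and topological aspects of the enumeration and hyperenumeration degrees},
\texttt{https://web.math.wisc.edu/logic/theses/jacobsen.pdf}.

\end{thebibliography}
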